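\title{Hamiltonian cycles in Cayley graphs on dihedral groups}

\begin{abstract}
We prove that every connected Cayley graph on a generalized dihedral group over an abelian group of odd order at least $3$ has a hamiltonian cycle. Together with a theorem of Alspach, Chen and Dean for even $n$, this shows that every connected Cayley graph on a dihedral group $D_{2n}$, $n\ge 3$, has a hamiltonian cycle. The proof reduces to generating sets of reflections, splits the graph into cycles indexed by a quotient group, contracts these cycles in pairs along a spanning subdigraph of a Cayley digraph on the quotient, and finds the required cycle in the remaining small graph by a parity argument.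
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group with identity $1$, and let $S\subseteq G$ satisfy $S=S^{-1}$ and $1\notin S$. The \emph{Cayley graph} $\operatorname{Cay}(G;S)$ has vertex set $G$ and an edge between $g$ and $gs$ for all $g\in G$ and $s\in S$. It is connected if and only if $S$ generates $G$, and left multiplication by any element of $G$ is an automorphism of it. A \emph{hamiltonian cycle} (\emph{path}) of a graph is a cycle (path) that passes through every vertex exactly once. A hamiltonian cycle of $\operatorname{Cay}(G;S)$ is thus a cyclic listing of $G$ in which each element is its predecessor times a generator.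

It is known that every connected Cayley graph on an abelian group of order at least $3$ has a hamiltonian cycle. The dihedral group of order $2n$,
\[
D_{2n}=\langle f,t\mid f^2=t^n=1,\ ftf=t^{-1}\rangle ,
\]
has a cyclic subgroup of index $2$, so it is a natural next family to test. Its two most familiar generating sets give a positive answer. For $S=\{f,ft\}$ the graph is connected and $2$-regular, so it is itself a cycle. For $S=\{f,t,t^{-1}\}$ the relation $t^{i}f\cdot t=t^{i-1}f$ gives the hamiltonian cycle $1,t,\dots,t^{n-1},t^{n-1}f,t^{n-2}f,\dots,f$. The conjecture that the answer is positive for every $n\ge3$ and every generating set is stated in \cite{talk}. Alspach and Zhang \cite{AZ} proved it for sets of three reflections $S=\{f,ft^a,ft^b\}$, and Alspach, Chen and Dean \cite{ACD} proved it for all $S$ when $n$ is even. We prove it for odd $n$.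

\begin{theorem}\label{thm:dihedral}
For every $n\ge3$, every connected Cayley graph on $D_{2n}$ has a hamiltonian cycle.
\end{theorem}

For even $n$ this is the theorem of \cite{ACD}, which we quote and do not reprove. For odd $n$ the proof below is self-contained; in particular it does not use \cite{AZ}. It makes no use of the fact that $\langle t\rangle$ is cyclic, so we work in a larger class of groups. For a finite abelian group $Z$, written additively, the \emph{generalized dihedral group} $\operatorname{Dih}(Z)$ is the group of order $2|Z|$ with elements $t^z$ and $ft^z$ $(z\in Z)$ and relations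
\[
t^zt^{z'}=t^{z+z'},\qquad f^2=1,\qquad ft^zf=t^{-z}.
\]
The elements $t^z$ are \emph{rotations} and the elements $ft^z$ are \emph{reflections}. Every reflection $\rho$ satisfies $\rho^2=1$ and $\rho r\rho=r^{-1}$ for every rotation $r$. For $Z=\mathbb Z_n$ the group is $D_{2n}$, so the next theorem contains the odd case of Theorem~\ref{thm:dihedral}.

\begin{theorem}\label{thm:dih}
Let $Z$ be a finite abelian group of odd order at least $3$. Every connected Cayley graph on $\operatorname{Dih}(Z)$ has a hamiltonian cycle.
\end{theorem}

The heart of the matter is the case in which all generators are reflections, and this case has a description without the dihedral group. For $C\subseteq Z$ let $B(Z;C)$ be the bipartite graph with vertices $x_z,y_z$ $(z\in Z)$ and edges $x_zy_{z+c}$ $(z\in Z,\ c\in C)$.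

\begin{theorem}\label{thm:bip}
Let $Z$ be a finite abelian group of odd order at least $3$, and let $C\subseteq Z$. If $|C|\ge2$ and the differences $c-c'$ $(c,c'\in C)$ generate $Z$, then $B(Z;C)$ has a hamiltonian cycle.
\end{theorem}

The hypothesis on $C$ is necessary: a walk of length two leads from $x_z$ to some $x_{z+c-c'}$, so all $x$-vertices lie in one component only if the differences generate $Z$.

Section~\ref{sec:rot} derives Theorem~\ref{thm:dih} from Theorem~\ref{thm:bip}; the rest of the paper proves Theorem~\ref{thm:bip}. Two elements of $C$ split $B(Z;C)$ into disjoint cycles, the \emph{columns}, indexed by a quotient $V$ of $Z$; Section~\ref{sec:col} sets this up and works the smallest example. Section~\ref{sec:wires} shows that an even number of consecutive columns can be contracted to a perfect matching, a \emph{wire}. Section~\ref{sec:parity} proves a parity lemma, which handles the graph left when all columns but one are contracted. This is possible when a certain Cayley digraph on $V$ has a hamiltonian dicycle; Section~\ref{sec:theta} shows that otherwise it has a spanning subdigraph made of three dipaths, along which all columns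 but three can be contracted. Section~\ref{sec:three} treats the graph on three columns.

From Section~\ref{sec:wires} on, multigraphs occur. Parallel edges are distinct, the degree of a vertex is the number of edges at it, and a path or cycle is regarded as a set of edges, so two cycles that differ only in the choice between parallel edges are different.

\section{Reduction to reflections}\label{sec:rot}

Let $G=\operatorname{Dih}(Z)$ and let $T=\{t^z:z\in Z\}$ be its subgroup of rotations. Put $x_z=t^{-z}$ and $y_z=ft^z$. For $c\in Z$,
\[
x_z\cdot ft^c=t^{-z}ft^c=ft^{z+c}=y_{z+c},\qquad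
y_z\cdot ft^c=ft^zft^c=t^{c-z}=x_{z-c},
\]
and therefore
\begin{equation}\label{eq:ident}
\operatorname{Cay}\bigl(\operatorname{Dih}(Z);\{ft^c:c\in C\}\bigr)=B(Z;C).
\end{equation}

Rotations in the generating set are easy to absorb. A rotation $r$ satisfies $gr=rg$ or $gr^{-1}=rg$ for every $g\in G$, so translates of a path by the powers of $r$ stack up into a grid. Fix a generating set $S=S^{-1}$ of $G$ with $1\notin S$, and for a subgroup $K\le G$ let $\Gamma_K$ be the subgraph of $\operatorname{Cay}(G;S)$ induced on $K$.

\begin{lemma}\label{lem:grid}
Let $K\le G$ contain a reflection, and suppose that $\Gamma_K$ has a hamiltonian path. If $r\in S$ is a rotation with $r\notin K$, then $\Gamma_{\langle K,r\rangle}$ has a hamiltonian cycle.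
\end{lemma}

\begin{proof}
Let $\rho\in K$ be a reflection and $L=K\cap T$. If $g\in K\setminus T$, then $g\rho\in L$ and $g=(g\rho)\rho$. So $K=L\cup L\rho$, and $\ell=|K|=2|L|$ is even. Let $k\ge2$ be the order of $rL$ in the abelian group $T/L$. Then $L'=\langle L,r\rangle$ is the disjoint union of the cosets $r^iL$, $0\le i<k$. Since $\rho$ is an involution that inverts $T$, the set $L'\cup L'\rho$ is a subgroup; it contains $K$ and $r$ and is contained in $\langle K,r\rangle$, so it equals $\langle K,r\rangle$. As $r^iK=r^iL\cup r^iL\rho$, the group $\langle K,r\rangle$ is the disjoint union of the sets $r^iK$, $0\le i<k$.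

Let $g_1,\dots,g_\ell$ be a hamiltonian path of $\Gamma_K$ and write $(i,j)=r^ig_j$ for $0\le i<k$ and $1\le j\le\ell$; these are the elements of $\langle K,r\rangle$, each once. The vertices $(i,j)$ and $(i,j+1)$ are adjacent because left multiplication by $r^i$ is an automorphism. The vertices $(i,j)$ and $(i+1,j)$ are adjacent because $r,r^{-1}\in S$ and $r^{i+1}g=r^ig\cdot r$ for a rotation $g$, while $r^{i+1}g=r^ig\cdot r^{-1}$ for a reflection $g$.

Traverse $(0,1),(0,2),\dots,(0,\ell)$. Then, for $j=\ell,\ell-1,\dots,1$ in turn, traverse $(1,j),\dots,(k-1,j)$ if $j$ is even and $(k-1,j),\dots,(1,j)$ if $j$ is odd. Since $\ell$ is even, the first of these segments starts at $(1,\ell)$, which is adjacent to $(0,\ell)$. Consecutive segments are joined in row $k-1$ or in row $1$, and the last one ends at $(1,1)$, which is adjacent to $(0,1)$.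
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dih}, assuming Theorem~\ref{thm:bip}]
Let $F=S\setminus T=\{ft^c:c\in C\}$ be the set of reflections in $S$; it is nonempty because $S$ generates $G$. Let $K_0=\langle F\rangle$.

If $|F|=1$, then $|K_0|=2$ and $\Gamma_{K_0}$ is an edge, which is a hamiltonian path. Suppose $|F|\ge2$. Fix $c_0\in C$, put $\rho=ft^{c_0}$, and let $Z_0$ be the subgroup of $Z$ generated by the differences of elements of $C$; it is nontrivial and of odd order. We have $ft^c=\rho t^{c-c_0}$ and $ft^{c'}\cdot ft^c=t^{c-c'}$, so $K_0=\{t^z,\rho t^z:z\in Z_0\}$. This group is $\operatorname{Dih}(Z_0)$ with $\rho$ in the role of $f$, and $F=\{\rho t^d:d\in C-c_0\}$. The differences of elements of $C-c_0$ generate $Z_0$. By \eqref{eq:ident} and Theorem~\ref{thm:bip}, $\operatorname{Cay}(K_0;F)$ has a hamiltonian cycle, and this graph is a spanning subgraph of $\Gamma_{K_0}$.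

If $K_0=G$, then $|F|\ge2$ because $|G|\ge6$, and we are done. Otherwise adjoin the rotations of $S$ one at a time, skipping those already in the current subgroup. This gives a chain $K_0<K_1<\dots<K_s=G$ with $s\ge1$. Each $K_i$ contains a reflection, and a hamiltonian cycle contains a hamiltonian path, so Lemma~\ref{lem:grid} shows inductively that $\Gamma_{K_1},\dots,\Gamma_{K_s}=\operatorname{Cay}(G;S)$ have hamiltonian cycles.
\end{proof}

The parity of $|Z|$ entered only through the appeal to Theorem~\ref{thm:bip}. Theorem~\ref{thm:dihedral} follows from Theorem~\ref{thm:dih} with $Z=\mathbb Z_n$ for odd $n$, and from \cite{ACD} for even $n$.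

\section{Columns, and the smallest example}\label{sec:col}

From now on $Z$ and $C$ are as in Theorem~\ref{thm:bip}. For $c_0\in C$ the map $x_z\mapsto x_z$, $y_z\mapsto y_{z-c_0}$ is an isomorphism from $B(Z;C)$ to $B(Z;C-c_0)$, so we may assume $0\in C$. Then $C$ generates $Z$. Fix $a\in C\setminus\{0\}$, let $M$ be its order, which is odd and at least $3$, and put
\[
\Gamma=B(Z;C),\qquad V=Z/\langle a\rangle .
\]
For each coset $v\in V$ choose $z_v\in v$ and write $x_{v,i}=x_{z_v+ia}$ and $y_{v,i}=y_{z_v+ia}$ for $i\in\mathbb Z_M$. The elements $0,a\in C$ give the \emph{$0$-edges} $y_{v,i}x_{v,i}$ and the \emph{$1$-edges} $x_{v,i}y_{v,i+1}$, which form the cycle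
\[
y_{v,0},\,x_{v,0},\,y_{v,1},\,x_{v,1},\,\dots,\,y_{v,M-1},\,x_{v,M-1}
\]
of length $2M$, called \emph{column} $v$. The columns partition the vertices of $\Gamma$. Changing $z_v$ shifts all indices in column $v$ by a constant and preserves the $0$-edges and the $1$-edges. When the column is understood we drop $v$ from the notation.

If $a$ generates $Z$, there is one column, and it is a hamiltonian cycle. Since $c_0$ and $a$ are at our disposal, this settles every case in which some difference $c-c'$ generates $Z$.

\begin{remark}\label{rem:primes}
For $Z=\mathbb Z_n$ with at most two prime divisors $p,q$ of $n$, such a difference always exists. Otherwise every difference is divisible by $p$ or $q$. Choose $c\not\equiv c'\pmod p$; then $c\equiv c'\pmod q$, and every $d\in C$ is incongruent modulo $p$, hence congruent modulo $q$, to one of $c,c'$, so the differences do not generate $\mathbb Z_n$. The first odd $n$ with three prime divisors is $105$, and for $C=\{0,5,12\}\subseteq\mathbb Z_{105}$ none of the differences $\pm5,\pm7,\pm12$ is a generator.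
\end{remark}

The remaining elements of $C$ join the columns, always from the $x$-vertices of one column to the $y$-vertices of another, and this makes a directed graph the right bookkeeping device. For a finite abelian group $V$ and $\Lambda\subseteq V\setminus\{0\}$, the \emph{Cayley digraph} $\vec X(V;\Lambda)$ has vertex set $V$ and an arc $v\to v+\lambda$, with \emph{label} $\lambda$, for all $v\in V$ and $\lambda\in\Lambda$. A \emph{dipath} is a sequence of distinct vertices, each joined to the next by an arc; a \emph{dicycle} is a dipath together with an arc from its last vertex to its first. In our setting let $\Lambda$ be the set of nonzero images of $C$ in $V$; it generates $V$. For each $\lambda\in\Lambda$ fix $c_\lambda\in C$ with image $\lambda$. If $v\to v'$ is an arc with label $\lambda$, then $z_v+c_\lambda=z_{v'}+\kappa a$ for a unique $\kappa\in\mathbb Z_M$, the \emph{shift} of the arc, and $\Gamma$ contains the edges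
\[
x_{v,i}\,y_{v',i+\kappa}\qquad(i\in\mathbb Z_M).
\]

\begin{example}\label{ex:z33}
By Remark~\ref{rem:primes}, the smallest group for which one column cannot suffice is $Z=\mathbb Z_3\times\mathbb Z_3$. Take $C=\{(0,0),(1,0),(0,1)\}$. The six nonzero differences of elements of $C$ are distinct, so $\Gamma$ has no $4$-cycle and no grid argument can apply. Let $a=(1,0)$ and $z_v=(0,v)$. There are three columns $v\in\mathbb Z_3$, each a $6$-cycle, and the arcs $0\to1\to2\to0$ have shift $0$, so the edges between columns are $x_{v,i}y_{v+1,i}$.

We look for a hamiltonian cycle that leaves column $0$ at some vertices $x_{0,i}$, runs through columns $1$ and $2$, and returns. Suppose it leaves at $x_{0,1}$ and $x_{0,2}$. Delete the $0$-edges $y_{1,1}x_{1,1}$, $y_{1,2}x_{1,2}$ from column $1$ and the $1$-edges $x_{2,0}y_{2,1}$, $x_{2,1}y_{2,2}$ from column $2$. What remains links up into two paths (Figure~\ref{fig:wire}):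
\begin{gather*}
x_{0,1},\ y_{1,1},x_{1,0},y_{1,0},x_{1,2},\ y_{2,2},x_{2,2},y_{2,0},x_{2,0},\ y_{0,0};\\
x_{0,2},\ y_{1,2},x_{1,1},\ y_{2,1},x_{2,1},\ y_{0,1}.
\end{gather*}
They cover columns $1$ and $2$, and each leads from $x_{0,i}$ to $y_{0,i-1}$. The next section shows that the rule $i\mapsto i-1$ is the same for every nonempty set of exits. So columns $1$ and $2$ act as a set of virtual edges $x_{0,i}y_{0,i-1}$ on column $0$, of which any nonempty subset may be used. Column $0$ with the virtual edges is the complete bipartite graph on $3+3$ vertices, and we need a hamiltonian cycle of it other than the column itself. One is $y_0,x_0,y_1,x_2,y_2,x_1$, with virtual edges $x_2y_1$ and $x_1y_0$. Replacing these two edges by the two paths above gives a hamiltonian cycle of $\Gamma$ on $6+8+4=18$ vertices.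
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.4,yscale=0.62,
  xv/.style={circle,fill=black,inner sep=1.8pt},
  yv/.style={circle,draw,fill=white,inner sep=1.8pt}]
\foreach \p in {1,2} \foreach \q in {0,1,2} {
  \node[yv,label=right:{\small $y_{\p,\q}$}] (y\p\q) at (\p,{-2*\q}) {};
  \node[xv,label=left:{\small $x_{\p,\q}$}] (x\p\q) at (\p,{-2*\q-1}) {};
}
\node[xv,label=left:{\small $x_{0,1}$}] (x01) at (0,-3) {};
\node[xv,label=left:{\small $x_{0,2}$}] (x02) at (0,-5) {};
\node[yv,label=right:{\small $y_{0,0}$}] (y00) at (3,0) {};
\node[yv,label=right:{\small $y_{0,1}$}] (y01) at (3,-2) {};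
\draw[very thick] (x01)--(y11)--(x10)--(y10)--(1,0.8);
\draw[very thick] (1,-5.8)--(x12)--(y22)--(x22)--(2,-5.8);
\draw[very thick] (2,0.8)--(y20)--(x20)--(y00);
\draw[very thick,dashed] (x02)--(y12)--(x11)--(y21)--(x21)--(y01);
\draw[dotted] (y11)--(x11) (y12)--(x12) (x20)--(y21) (x21)--(y22);
\end{tikzpicture}
\caption{Two disjoint paths (solid and dashed) in $B(\mathbb Z_3\times\mathbb Z_3;\{(0,0),(1,0),(0,1)\})$ that cover columns $1$ and $2$ and lead from $x_{0,i}$ to $y_{0,i-1}$ for $i=1,2$. Each column is a $6$-cycle: its top and bottom stubs are the two halves of one edge. Deleted column edges are dotted.}\label{fig:wire}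
\end{figure}

The example used three ingredients, each of which needs an argument in general: the rule for the virtual edges, a second hamiltonian cycle in the contracted graph, and a route through all columns.

\section{Wires}\label{sec:wires}

For a nonempty set $J\subseteq\mathbb Z_M$ and $j\in J$, let $j^-$ and $j^+$ be the cyclic predecessor and successor of $j$ in $J$; both equal $j$ if $|J|=1$. There are two natural ways to cut a column into paths starting at the vertices $y_j$, $j\in J$.
\begin{itemize}
\item[(0)] Deleting the $0$-edges $y_jx_j$ $(j\in J)$ leaves the paths $y_j,x_{j-1},y_{j-1},\dots,y_{j^-+1},x_{j^-}$, which join $y_j$ to $x_{j^-}$.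
\item[(1)] Deleting the $1$-edges $x_{j-1}y_j$ $(j\in J)$ leaves the paths $y_j,x_j,y_{j+1},\dots,x_{j^+-1}$, which join $y_j$ to $x_{j^+-1}$.
\end{itemize}
In either case the exit that belongs to the entry $j$ depends on $J$, so a single column cannot be replaced by a fixed matching in this way. But the first cut moves back one place in $J$ and the second moves forward one place, so in two consecutive columns the dependence cancels.

\begin{lemma}\label{lem:pair}
Let $p\to p'$ be an arc of $\vec X(V;\Lambda)$ with shift $\kappa$, and let $J\subseteq\mathbb Z_M$ be nonempty. Delete the $0$-edges $y_{p,j}x_{p,j}$ from column $p$ and the $1$-edges $x_{p',j+\kappa-1}y_{p',j+\kappa}$ from column $p'$, and add the edges $x_{p,j}y_{p',j+\kappa}$, for all $j\in J$. The result is a family of disjoint paths from $y_{p,j}$ to $x_{p',j+\kappa-1}$ $(j\in J)$ that covers both columns.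
\end{lemma}

\begin{proof}
By (0), $y_{p,j}$ is joined to $x_{p,j^-}$, and an added edge leads on to $y_{p',j^-+\kappa}$. The successor of $j^-+\kappa$ in $J+\kappa$ is $j+\kappa$, so by (1), applied with $J+\kappa$, the path continues to $x_{p',j+\kappa-1}$. As $j$ runs through $J$, each path of either cut is used exactly once.
\end{proof}

\begin{definition}
A \emph{wire} is a directed walk $v_0\to v_1\to\dots\to v_{2h}\to v_{2h+1}$ in $\vec X(V;\Lambda)$, $h\ge0$, whose \emph{interior} vertices $v_1,\dots,v_{2h}$ are distinct and different from its \emph{ends} $v_0$ and $v_{2h+1}$; the ends may coincide when $h\ge1$. If its arcs have shifts $\kappa_0,\dots,\kappa_{2h}$, its \emph{shift} is $\kappa=\kappa_0+\dots+\kappa_{2h}-h$, and its \emph{wire edges} are the $M$ formal edges $x_{v_0,i}\,y_{v_{2h+1},i+\kappa}$. The \emph{index} of a wire edge is the index $i$ of its $x$-end.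
\end{definition}

\begin{lemma}\label{lem:wire}
For every wire as above and every nonempty $I\subseteq\mathbb Z_M$ there are disjoint paths in $\Gamma$ from $x_{v_0,i}$ to $y_{v_{2h+1},i+\kappa}$ $(i\in I)$ whose interior vertices are exactly the vertices of the columns $v_1,\dots,v_{2h}$.
\end{lemma}

\begin{proof}
For $h=0$ the wire edges are edges of $\Gamma$. For $h\ge1$, the first arc leads from $x_{v_0,i}$ to $y_{v_1,i+\kappa_0}$. Lemma~\ref{lem:pair} with $J=I+\kappa_0$ continues these edges to $x_{v_2,i+\kappa_0+\kappa_1-1}$ and covers columns $v_1$ and $v_2$. Repeat this for the pairs $v_3\to v_4,\dots,v_{2h-1}\to v_{2h}$, each time with the current translate of $I$, and end with the last arc. Every arc adds its shift to the index and each of the $h$ pairs adds $-1$.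
\end{proof}

The set $I$ must be nonempty, since otherwise the interior columns are not visited. This is the one condition that survives contraction.

\begin{corollary}\label{cor:lift}
Let $U\subseteq V$ be nonempty, and let $E_1,\dots,E_r$ be wires with ends in $U$ whose interiors are pairwise disjoint and have union $V\setminus U$. Let $\Theta$ be the bipartite multigraph formed by the columns $v\in U$ and the wire edges of $E_1,\dots,E_r$. If $\Theta$ has a hamiltonian cycle that uses at least one edge of each wire with nonempty interior, then $\Gamma$ has a hamiltonian cycle.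
\end{corollary}

\begin{proof}
For each wire of which the cycle uses an edge, apply Lemma~\ref{lem:wire} to the set of indices of the edges used, and replace these edges by the paths obtained. The interiors of all these paths are disjoint, avoid the columns in $U$, and cover all other columns.
\end{proof}

\section{A parity lemma and the case of one column}\label{sec:parity}

In Corollary~\ref{cor:lift} the shifts of the wires are out of our control, so we need hamiltonian cycles in $\Theta$ for all values of the shifts. We do not construct them. Instead we exhibit one hamiltonian cycle that lacks the required property and show by parity that there is a second.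

\begin{lemma}\label{lem:parity}
Let $\Delta$ be a finite bipartite multigraph with parts $X,Y$, where $|X|=|Y|\ge2$, and let $e$ be an edge joining $y^*\in Y$ and $x^*\in X$. If every vertex of $X\setminus\{x^*\}$ has odd degree, then the number of hamiltonian cycles of $\Delta$ through $e$ is even.
\end{lemma}

No condition is placed on the degree of $x^*$ or on the degrees in $Y$. The condition on the other vertices cannot be dropped: a cycle of even length has exactly one hamiltonian cycle.

\begin{proof}
Let $\mathcal P$ be the set of hamiltonian paths that start at $y^*$ with the edge $e$. A path $P\in\mathcal P$ alternates between $Y$ and $X$ and has $2|X|\ge4$ vertices, so its end $x_P$ lies in $X\setminus\{x^*\}$, and its last edge does not meet $y^*$.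

Consider the pairs $(P,g)$ where $P\in\mathcal P$ and $g$ is an edge at $x_P$ that is not the last edge of $P$ and whose other end $y$ is not $y^*$. Let $x'$ be the successor of $y$ on $P$ and let $h$ be the edge of $P$ from $y$ to $x'$. Put $P'=P-h+g$. This path follows $P$ from $y^*$ to $y$, takes $g$ to $x_P$, and runs backwards along $P$ to $x'$. (If $x'=x_P$, then $g$ is parallel to the last edge $h$ of $P$, and $P'$ just exchanges the two.) Since $y\ne y^*$, the path $P'$ still starts with $e$, so $P'\in\mathcal P$ and $x_{P'}=x'$. The edge $h$ lies at $x'$, is not in $P'$, and has other end $y\neq y^*$, so $(P',h)$ is again a pair. On $P'$ the edge leaving $y$ is $g$, so the same operation sends $(P',h)$ back to $(P,g)$. Also $P'\ne P$, because $g\notin P$. Thus $(P,g)\mapsto(P',h)$ is an involution without fixed points, and the number of pairs is even.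

Let $\mu(P)$ be the number of edges joining $x_P$ and $y^*$. The number of pairs with first entry $P$ is $\deg(x_P)-1-\mu(P)$, and $\deg(x_P)-1$ is even. Hence $\sum_{P\in\mathcal P}\mu(P)$ is even. This sum counts the ways to choose $P\in\mathcal P$ and an edge from $x_P$ to $y^*$. Adding that edge to $P$ gives a hamiltonian cycle through $e$, and each such cycle arises exactly once, from the path obtained by deleting its other edge at $y^*$.
\end{proof}

For $\beta\in\mathbb Z_M$ let $\Theta_\beta$ be the multigraph formed by one column and the $M$ \emph{extra edges} $x_iy_{i+\beta}$, which are parallel to column edges when $\beta\in\{0,1\}$.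

\begin{lemma}\label{lem:onecol}
The multigraph $\Theta_\beta$ has a hamiltonian cycle for which the set $A$ of indices $i$ of the extra edges $x_iy_{i+\beta}$ used satisfies $\emptyset\ne A\ne\mathbb Z_M$.
\end{lemma}

\begin{proof}
Delete the extra edge at $x_0$. Every $x_i$ with $i\ne0$ has degree $3$. Apply Lemma~\ref{lem:parity} to the $0$-edge $e=y_0x_0$. The column is a hamiltonian cycle through $e$, so there is another one. It has $2M$ edges and is not the column, so it uses an extra edge; and $0\notin A$.
\end{proof}

The condition $A\ne\mathbb Z_M$ will be needed only in Section~\ref{sec:three}. It is the reason for allowing $x^*$ to have arbitrary degree in Lemma~\ref{lem:parity}.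

\begin{proposition}\label{prop:dicycle}
If $V$ is nontrivial and $\vec X(V;\Lambda)$ has a hamiltonian dicycle, then $\Gamma$ has a hamiltonian cycle.
\end{proposition}

\begin{proof}
Let $v_0\in V$. Since $|V|$ is odd and at least $3$, the dicycle is a wire from $v_0$ to $v_0$ with an even number $|V|-1\ge2$ of interior vertices. For $U=\{v_0\}$ the multigraph of Corollary~\ref{cor:lift} is $\Theta_\beta$, where $\beta$ is the shift of the wire, and Lemma~\ref{lem:onecol} gives a hamiltonian cycle that uses a wire edge.
\end{proof}

When $|C|=3$, say $C=\{0,a,c\}$, the group $V$ is generated by the image of $c$, so it is trivial or the arcs with that label form a hamiltonian dicycle. Theorem~\ref{thm:bip} is thus already proved for $|C|=3$, which for odd $n$ is the case of three reflections treated in \cite{AZ}.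

\section{Dicycles and thetas in Cayley digraphs of odd order}\label{sec:theta}

A Cayley digraph on an abelian group of odd order need not have a hamiltonian dicycle.

\begin{example}\label{ex:z15}
Consider $\vec X(\mathbb Z_{15};\{3,5\})$. If a hamiltonian dicycle leaves $v$ by the label $3$, it cannot leave $v-2$ by the label $5$, since both arcs end at $v+3$; so it leaves $v-2$ by the label $3$. As $2$ generates $\mathbb Z_{15}$, all arcs of the dicycle have the same label, which is impossible because neither $3$ nor $5$ generates $\mathbb Z_{15}$. This digraph arises as $\vec X(V;\Lambda)$ for $Z=\mathbb Z_7\times\mathbb Z_{15}\cong\mathbb Z_{105}$, $C=\{(0,0),(1,0),(0,3),(0,5)\}$ and $a=(1,0)$.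
\end{example}

We therefore allow the next simplest spanning subdigraph, a dicycle with one additional dipath.

\begin{definition}
An \emph{even theta} in $\vec X(V;\Lambda)$ consists of vertices $u\ne w$, a dipath $P$ from $w$ to $u$, and dipaths $Q_1,Q_2$ from $u$ to $w$ with $q_1,q_2\ge1$ interior vertices, such that the three dipaths are disjoint except for $u$ and $w$ and together contain all vertices, the number $|P|$ of vertices of $P$ (including $u$ and $w$) is even, and $\max(q_1,q_2)\ge3$.
\end{definition}

The parity of $|P|$ makes $P$ a wire, and it also drives one case of the induction below. The condition $\max(q_1,q_2)\ge3$ serves only that induction.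

\begin{proposition}\label{prop:theta}
Let $V$ be a nontrivial abelian group of odd order and let $\Lambda\subseteq V\setminus\{0\}$ generate $V$. Then $\vec X(V;\Lambda)$ has a hamiltonian dicycle or an even theta.
\end{proposition}

The proof is by induction on $|V|$, passing to a quotient by one label. Fix $b\in\Lambda$, of odd order $m\ge3$, and let $W=V/\langle b\rangle$. The cosets of $\langle b\rangle$ are \emph{rings}; the arcs with label $b$ make each ring a dicycle of length $m$. A \emph{full pass} of a ring enters at a vertex $x$, traverses $x,x+b,\dots,x+(m-1)b$, and leaves from $x-b$. Let $\bar\Lambda$ be the set of nonzero images of $\Lambda$ in $W$, and fix a preimage in $\Lambda$, the \emph{lift}, of each element of $\bar\Lambda$; to follow an arc of $\vec X(W;\bar\Lambda)$ from a vertex of its first ring means to add the lift of its label. Consider a dicycle of $\vec X(W;\bar\Lambda)$ whose labels have lifts $\lambda_1,\dots,\lambda_k$. Full passes along it, entering one of its rings at $x$, come back to that ring at $x+\sum_i(\lambda_i-b)$. The sum lies in $\langle b\rangle$ and depends neither on $x$ nor on the starting ring. Write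 it as $\varphi b$ with $\varphi\in\mathbb Z_m$ and call $\varphi$ the \emph{offset} of the dicycle.

The difficulty is that full passes close up only when the offset is $0$. The next lemma corrects any nonzero offset within three consecutive rings, at the price of splitting the route into two branches. This is where thetas come from.

\begin{lemma}[detour]\label{lem:detour}
Let $R_1,R_2,R_3$ be distinct rings, let $\lambda,\lambda'\in\Lambda$ satisfy $R_1+\lambda=R_2$ and $R_2+\lambda'=R_3$, and let $x\in R_1$ and $1\le\delta\le m-1$. There are vertices $u\in R_1$ and $w\in R_3$, a dipath from $x$ to $u$, dipaths $Q_1,Q_2$ from $u$ to $w$ with $m-\delta$ and $2m-\delta$ interior vertices, and a dipath from $w$ to $x+\lambda+\lambda'+(\delta-3)b$, which are disjoint except for $u$ and $w$ and cover $R_1\cup R_2\cup R_3$.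
\end{lemma}

Three full passes entered at $x$ leave $R_3$ from $x+\lambda+\lambda'-3b$. So the detour moves the exit point by $\delta b$.

\begin{proof}
Let the integer $j$ be the coordinate of $x+jb$ in $R_1$, of $x+\lambda+jb$ in $R_2$, and of $x+\lambda+\lambda'+jb$ in $R_3$; coordinates are read modulo $m$. The labels $\lambda,\lambda'$ preserve coordinates and $b$ increases them by $1$. Write $[j,j']$ for the dipath with coordinates $j,j+1,\dots,j'$, and split each ring in two:
\[
\begin{array}{lll}
R_1: & [0,\ \delta-1]\ \text{(initial dipath)}, & [\delta,\ m-1]\ \text{(in }Q_2),\\[2pt]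
R_2: & [\delta-1,\ m-2]\ \text{(in }Q_1), & [m-1,\ m+\delta-2]\ \text{(in }Q_2),\\[2pt]
R_3: & [\delta-2,\ m-3]\ \text{(in }Q_2), & [m-2,\ m+\delta-3]\ \text{(final dipath)}.
\end{array}
\]
Each row consists of $m$ consecutive integers, split into two nonempty intervals of lengths $\delta$ and $m-\delta$, so every vertex of the three rings occurs exactly once. Let $u$ have coordinate $\delta-1$ in $R_1$ and $w$ coordinate $m-2$ in $R_3$. The dipath $Q_1$ goes from $u$ by $\lambda$ to $\delta-1$ in $R_2$, along $[\delta-1,m-2]$, and by $\lambda'$ to $w$; it has $m-\delta$ interior vertices. The dipath $Q_2$ goes from $u$ by $b$ to $\delta$, along $[\delta,m-1]$, by $\lambda$ to $m-1$ in $R_2$, along $[m-1,m+\delta-2]$, by $\lambda'$ to $\delta-2$ in $R_3$, along $[\delta-2,m-3]$, and by $b$ to $w$; it has $(m-\delta)+\delta+(m-\delta)=2m-\delta$ interior vertices. The final dipath ends at the coordinate $m+\delta-3\equiv\delta-3$.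
\end{proof}

Suppose a detour is completed by a dipath $P$ from $w$ to $u$ through all vertices of $V$ not interior to $Q_1$ or $Q_2$. Then $q_1=m-\delta\ge1$, $q_2=2m-\delta\ge4$, and
\begin{equation}\label{eq:even}
|P|=|V|-3m+2\delta\ \text{ is even, since $|V|$ and $m$ are odd.}
\end{equation}
So the result is an even theta. Figure~\ref{fig:detour} shows this for the digraph of Example~\ref{ex:z15} with $b=3$ and $m=5$: the dicycle of $W\cong\mathbb Z_3$ has $3(5-3)=6=2b$, so its offset is $2$, and $\delta=3$ corrects it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=1.25,>=stealth,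
  c/.style={circle,draw,inner sep=0pt,minimum size=17pt}]
\foreach \p/\q in {0/0,1/3,2/6,3/9,4/12} \node[c] (n\q) at (\p,0) {\small $\q$};
\foreach \p/\q in {0/5,1/8,2/11,3/14,4/2} \node[c] (n\q) at (\p,-1) {\small $\q$};
\foreach \p/\q in {0/10,1/13,2/1,3/4,4/7} \node[c] (n\q) at (\p,-2) {\small $\q$};
\foreach \p/\q in {0/3,3/6,4/7} \draw[->,ultra thick] (n\p)--(n\q);
\draw[ultra thick] (n7)--(4.6,-2) (n10)--(0,-2.6);
\draw[->,ultra thick] (-0.6,-2)--(n10);
\draw[->,ultra thick] (0,0.6)--(n0);
\foreach \p/\q in {6/11,11/14,14/4} \draw[->,thick,dashed] (n\p)--(n\q);
\foreach \p/\q in {6/9,9/12,12/2,5/8,8/13,13/1,1/4} \draw[->] (n\p)--(n\q);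
\draw (n2)--(4.6,-1);
\draw[->] (-0.6,-1)--(n5);
\node at (2,0.45) {$u$}; \node at (3,-2.45) {$w$};
\node at (-1.1,0) {$R_1$}; \node at (-1.1,-1) {$R_2$}; \node at (-1.1,-2) {$R_3$};
\end{tikzpicture}
\caption{An even theta in $\vec X(\mathbb Z_{15};\{3,5\})$. Horizontal arcs add $3$, vertical arcs add $5$, and an arc leaving on one side reenters on the opposite side. Thick: $P=4,7,10,0,3,6$. Dashed: $Q_1=6,11,14,4$. Thin: $Q_2=6,9,12,2,5,8,13,1,4$.}\label{fig:detour}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:theta}]
We use induction on $|V|$, with $b,m,W,\bar\Lambda$ as above. If $W$ is trivial, the arcs with label $b$ form a hamiltonian dicycle. Otherwise $|W|$ is odd and at least $3$, and $\bar\Lambda$ generates $W$, so the induction hypothesis applies to $\vec X(W;\bar\Lambda)$.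

\medskip\noindent\emph{Case 1: $\vec X(W;\bar\Lambda)$ has a hamiltonian dicycle.} Let $\varphi$ be its offset. If $\varphi=0$, full passes along it form a hamiltonian dicycle of $\vec X(V;\Lambda)$. Otherwise choose $1\le\delta\le m-1$ with $\delta\equiv-\varphi\pmod m$. Let $R_1,R_2,R_3$ be consecutive rings on the dicycle; they are distinct because $|W|\ge3$. Enter $R_1$ at a vertex $x$, take the detour, and make full passes through the remaining rings. The route returns to $R_1$ at $x+(\varphi+\delta)b=x$. The final dipath of the detour, the full passes and the initial dipath form a dipath $P$ from $w$ to $u$ through all remaining vertices, and by \eqref{eq:even} we have an even theta.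

\medskip\noindent\emph{Case 2: $\vec X(W;\bar\Lambda)$ has an even theta} $(\bar u,\bar w,\bar P,\bar Q_1,\bar Q_2)$. Let $\bar p=|\bar P|$, which is even, let $\bar Q_i$ have $\bar q_i$ interior vertices, and choose the numbering so that $\bar q_2\ge3$. Let $\varphi_i$ be the offset of the dicycle $\bar P\cup\bar Q_i$.

\medskip\noindent\emph{Case 2a: $\varphi_1=0$.} Full passes along $\bar P\cup\bar Q_1$ form a dicycle $O$ that covers exactly the rings of $\bar P\cup\bar Q_1$. We attach the interior rings of $\bar Q_2$ to it as one dipath, and the only issue is the parity of $|P|$. In each of the rings $\bar w$ and $\bar u$ use coordinates $0,\dots,m-1$ that count $b$-steps from the vertex where $O$ enters. Let $u$ be the vertex of the ring $\bar u$ with coordinate $\alpha$. From $u$ follow the first arc of $\bar Q_2$, make full passes through the interior rings of $\bar Q_2$, and follow its last arc to a vertex $w$ of the ring $\bar w$, with coordinate $\beta$; call this dipath $Q_2$. If $\alpha=m-1$, then the part of $O$ along $\bar P$ followed by $Q_2$ is a round of full passes along $\bar P\cup\bar Q_2$ that enters $\bar w$ at $0$, so $\beta\equiv\varphi_2$.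 Translating $u$ by a multiple of $b$ translates $w$ by the same multiple, so in general $\beta\equiv\varphi_2+\alpha+1\pmod m$. Represent $\varphi_2$ by an integer in $\{0,\dots,m-1\}$. If it is even, take $\alpha=m-1$, so that $\beta=\varphi_2$. If it is odd, then $\varphi_2\le m-2$; take $\alpha=0$, so that $\beta=\varphi_2+1$. In both cases $\alpha$ and $\beta$ are even, because $m$ is odd. Since $\bar u\neq\bar w$ we have $u\ne w$. Let $P$ be the part of $O$ from $w$ to $u$ and $Q_1$ the part from $u$ to $w$. Then
\[
|P|=(m-\beta)+(\bar p-2)m+(\alpha+1)
\]
is even, as $m-\beta$ and $\alpha+1$ are odd and $\bar p$ is even. The interior of $Q_i$ contains the interior rings of $\bar Q_i$, so $q_i\ge\bar q_im\ge3$. This is an even theta.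

\medskip\noindent\emph{Case 2b: $\varphi_1\ne0$.} Now we go around twice, first along $\bar P\cup\bar Q_1$ and then along $\bar P\cup\bar Q_2$, and the two visits share the rings of $\bar P$. Let these rings be $T_1=\bar w,\dots,T_{\bar p}=\bar u$, with coordinates in $\mathbb Z_m$ that count $b$-steps and are preserved by the arcs of $\bar P$. If two strands enter a ring at distinct coordinates $g$ and $g'$, let the first traverse $g,g+1,\dots,g'-1$ and the second $g',g'+1,\dots,g-1$. They cover the ring, and they enter the next ring at the distinct coordinates $g'-1$ and $g-1$; they leave that ring from $(g-1)-1=g-2$ and $(g'-1)-1=g'-2$. So over two consecutive rings each strand loses $2$ in its coordinate, exactly as a strand making full passes would.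

Let strand I enter $T_1$ at $0$ and strand II at $\varphi_1\neq0$. Since $\bar p$ is even, strand I leaves $T_{\bar p}$ from $-\bar p$ and strand II from $\varphi_1-\bar p$, as after full passes. Continue strand I along $\bar Q_1$ with full passes. By the definition of the offset it returns to $T_1$ at $\varphi_1$, where strand II begins. Continue strand II along $\bar Q_2$. With full passes it returns to $T_1$ at $\varphi_1+\varphi_2$. If $\varphi_1+\varphi_2=0$, this is a hamiltonian dicycle of $\vec X(V;\Lambda)$. Otherwise choose $1\le\delta\le m-1$ with $\delta\equiv-(\varphi_1+\varphi_2)\pmod m$, take the detour in the first three interior rings of $\bar Q_2$, which exist because $\bar q_2\ge3$, and make full passes through the others. The route returns to $T_1$ at $0$. The part of it from the vertex $w$ of the detour to the vertex $u$ of the detour is a dipath $P$ through all remaining vertices, and by \eqref{eq:even} we have an even theta.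
\end{proof}

\section{Three columns}\label{sec:three}

We return to $\Gamma=B(Z;C)$ and suppose that $\vec X(V;\Lambda)$ has an even theta $(u,w,P,Q_1,Q_2)$. Since $|V|$ is odd and $|P|$ is even, $q_1+q_2=|V|-|P|$ is odd. Renumber so that $q_1$ is odd and $q_2$ is even. Then $P$ and $Q_2$ are wires but $Q_1$ is not, so we keep one more column: let $v$ be the first interior vertex of $Q_1$, and take $U=\{u,v,w\}$ with the four wires
\[
\begin{array}{lll}
E_1: & u\to v, & \text{no interior vertices},\\
E_2: & v\to\dots\to w \text{ along } Q_1, & q_1-1 \text{ interior vertices},\\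
E_3: & w\to\dots\to u \text{ along } P, & |P|-2 \text{ interior vertices},\\
E_4: & u\to\dots\to w \text{ along } Q_2, & q_2 \text{ interior vertices}.
\end{array}
\]
Their interiors are disjoint and have union $V\setminus U$. Change $z_v$ so that $E_1$ has shift $0$, and then $z_w$ so that $E_2$ has shift $0$. With $E_j$ also denoting the set of wire edges, for some $\beta,\gamma\in\mathbb Z_M$,
\[
E_1:\ x_{u,i}y_{v,i},\qquad E_2:\ x_{v,i}y_{w,i},\qquad E_3:\ x_{w,i}y_{u,i+\beta},\qquad E_4:\ x_{u,i}y_{w,i+\gamma}.
\]
Let $\Theta$ be the graph formed by the three columns and these edges, and let $X_q,Y_q$ be the sets of $x$- and $y$-vertices of column $q$. The vertices of $X_u$ and $Y_w$ have degree $4$ and all other vertices have degree $3$.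

\begin{lemma}\label{lem:count}
Every hamiltonian cycle of $\Theta$ uses at least one edge of each of $E_1,E_2,E_3$.
\end{lemma}

\begin{proof}
Let the cycle use $e_j$ edges of $E_j$ and $n_q$ edges of column $q$. Its degrees sum to $2M$ over each of the sets $X_q,Y_q$. For column $v$ this gives $n_v+e_2=2M=n_v+e_1$, and for column $u$ it gives $n_u+e_1+e_4=2M=n_u+e_3$. So $e_2=e_1$ and $e_3\ge e_1$. If $e_1=0$, then $e_2=0$ and no edge of the cycle joins column $v$ to the other columns, which is impossible.
\end{proof}

It remains to force the use of $E_4$. The plan is to build a hamiltonian cycle $H$ that avoids $E_4$, to thin out $\Theta$ so that Lemma~\ref{lem:parity} applies, and to show that a second cycle avoiding $E_4$ has too little freedom to exist.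

\begin{proposition}\label{prop:three}
The graph $\Theta$ has a hamiltonian cycle that uses at least one edge of $E_4$.
\end{proposition}

\begin{proof}
\emph{The cycle $H$.} Without $E_4$, the columns $v,w$ behave like the interior of a wire from $u$ to $u$. Apply Lemma~\ref{lem:onecol} to column $u$ with extra edges $x_{u,i}y_{u,i+\beta-1}$; it gives a hamiltonian cycle of $\Theta_{\beta-1}$ whose extra edges have index set $A$, $\emptyset\ne A\ne\mathbb Z_M$. The construction of Lemma~\ref{lem:pair} with $p=v$, $p'=w$, $\kappa=0$, $J=A$ uses only column edges and $E_2$-edges, and yields disjoint paths from $y_{v,i}$ to $x_{w,i-1}$ $(i\in A)$ covering both columns. Replace the extra edge of index $i$ by the path $x_{u,i},y_{v,i},\dots,x_{w,i-1},y_{u,i-1+\beta}$. The result is a hamiltonian cycle $H$ of $\Theta$ with these properties: it uses no edge of $E_4$; its edges in $E_1,E_2,E_3$ have index sets $A$, $A$, $A-1$; in column $v$ it misses exactly the $0$-edges $y_ix_i$ $(i\in A)$; in column $w$ it misses exactly the $1$-edges $x_{i-1}y_i$ $(i\in A)$.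

\medskip\noindent\emph{Choice of the subgraph and the edge.} At each vertex of $X_u$ delete the one edge that is neither in $H$ nor in $E_4$, and call the resulting graph $\Theta'$. It contains $H$, and all its $x$-vertices have degree $3$. The edge $e$ for Lemma~\ref{lem:parity} has to be chosen with care, because $H$ has a twin: one can also cut column $v$ by rule (1) of Section~\ref{sec:wires} with the set $A$ and column $w$ by rule (0) with the set $A-1$, which joins $y_{v,i}$ to $x_{v,i^+-1}$, then to $y_{w,i^+-1}$, and again to $x_{w,i-1}$. The twin lies in $\Theta'$ and avoids $E_4$, and it misses the $0$-edges of column $w$ with index in $A-1$. So we fix $i_0\in A$ and let $e$ be the $0$-edge $y_{w,i_0-1}x_{w,i_0-1}$, which is in $H$. By Lemma~\ref{lem:parity}, $\Theta'$ has a hamiltonian cycle $K\ne H$ with $e\in K$. We assume that $K$ uses no edge of $E_4$ and derive a contradiction, by showing in effect that $K$ would be $H$ or its twin.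

\medskip\noindent\emph{Step 1: $K$ is determined outside columns $v,w$ and $E_2$.} At a vertex of $X_u$ the only edges of $\Theta'$ outside $E_4$ are the two edges of $H$, so $K$ and $H$ have the same edges there. Hence $K$ and $H$ agree on $E_1$ and on column $u$. Each vertex of $Y_u$ has a single edge outside column $u$, in $E_3$, and has degree $2$ in both cycles, so $K$ and $H$ agree on $E_3$. Thus $K\cap E_1$ and $K\cap E_3$ have index sets $A$ and $A-1$. Let $A'$ be the index set of $K\cap E_2$.

\medskip\noindent\emph{Step 2: the missing column edges.} Let $N_v,N_w$ be the sets of edges of columns $v,w$ that are not in $K$. Every vertex of these columns has two column edges and one wire edge outside $E_4$. It has degree $2$ in $K$, so it lies on exactly one missing column edge if its wire edge is in $K$, and on none otherwise. Therefore the edges of $N_v$ are disjoint and pair $\{y_{v,i}:i\in A\}$ with $\{x_{v,j}:j\in A'\}$, and the edges of $N_w$ are disjoint and pair $\{y_{w,j}:j\in A'\}$ with $\{x_{w,k}:k\in A-1\}$. The column neighbors of $y_i$ are $x_i$ and $x_{i-1}$. So there are $\varepsilon_i,\varepsilon'_j\in\{0,1\}$ with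
\[
N_v=\{y_{v,i}\,x_{v,i-\varepsilon_i}:i\in A\},\qquad N_w=\{y_{w,j}\,x_{w,j-\varepsilon'_j}:j\in A'\},
\]
and the maps $i\mapsto i-\varepsilon_i$ from $A$ to $A'$ and $j\mapsto j-\varepsilon'_j$ from $A'$ to $A-1$ are bijections.

\medskip\noindent\emph{Step 3: $\varepsilon$ is constant on $A$.} Otherwise, going once around $A$ in cyclic order, we find $\ell\in A$ with successor $r=\ell^+\neq\ell$ such that $\varepsilon_\ell=0$ and $\varepsilon_r=1$. Then $\ell=\ell-\varepsilon_\ell$ and $r-1=r-\varepsilon_r$ belong to $A'$ and are distinct by injectivity, so $x_{v,\ell}y_{w,\ell}$ and $x_{v,r-1}y_{w,r-1}$ are two edges of $K$. None of $\ell+1,\dots,r-1$ is in $A$. In column $v$, every edge of the segment $x_\ell,y_{\ell+1},x_{\ell+1},\dots,y_{r-1},x_{r-1}$ has its $y$-end among $y_{\ell+1},\dots,y_{r-1}$, so it is not in $N_v$, and the segment lies in $K$. In column $w$, every edge of the segment $y_\ell,x_\ell,y_{\ell+1},\dots,x_{r-2},y_{r-1}$ has its $x$-end among $x_\ell,\dots,x_{r-2}$; none of these indices is in $A-1$, so the segment lies in $K$. The two segments and the two $E_2$-edges form a cycle inside $K$ that misses column $u$. A hamiltonian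 cycle contains no such cycle.

\medskip\noindent\emph{Step 4: the two constant cases.} We use the following fact. If $B\subsetneq\mathbb Z_M$, $\sigma\in\{1,-1\}$, and $\pi$ is a permutation of $B$ with $\pi(j)\in\{j,j+\sigma\}$ for all $j$, then $\pi$ is the identity. Indeed, if $\pi(j)=j+\sigma$, then $j+\sigma\in B$ and $\pi(j+\sigma)\ne j+\sigma$ by injectivity, so $\pi(j+\sigma)=j+2\sigma$; repeating this puts all of $\mathbb Z_M$ in $B$. Here $A\ne\mathbb Z_M$ is used.

If $\varepsilon\equiv1$, then $A'=A-1$ and $j\mapsto j-\varepsilon'_j$ is a permutation of $A-1$, so $\varepsilon'\equiv0$. Since $i_0-1\in A'$, the edge $e=y_{w,i_0-1}x_{w,i_0-1}$ is in $N_w$, contrary to $e\in K$.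

If $\varepsilon\equiv0$, then $A'=A$ and $j\mapsto j-\varepsilon'_j+1$ is a permutation of $A$, so $\varepsilon'\equiv1$. Then $K\cap E_2$ has index set $A$, the set $N_v$ consists of the $0$-edges $y_ix_i$ and $N_w$ of the $1$-edges $x_{i-1}y_i$, for $i\in A$. Together with Step~1 this gives $K=H$, contrary to the choice of $K$.

Both cases are impossible, so $K$ uses an edge of $E_4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bip}]
Use the notation of Section~\ref{sec:col}. If $V$ is trivial, the single column is a hamiltonian cycle of $\Gamma$. Otherwise $V$ is a nontrivial abelian group of odd order generated by $\Lambda$, and Proposition~\ref{prop:theta} applies. If $\vec X(V;\Lambda)$ has a hamiltonian dicycle, use Proposition~\ref{prop:dicycle}. If it has an even theta, then by Proposition~\ref{prop:three} and Lemma~\ref{lem:count} the graph $\Theta$ has a hamiltonian cycle that uses an edge of each of $E_1,\dots,E_4$, and Corollary~\ref{cor:lift} turns it into a hamiltonian cycle of $\Gamma$.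
\end{proof}

By Section~\ref{sec:rot}, this completes the proofs of Theorems~\ref{thm:dih} and~\ref{thm:dihedral}.

\begin{thebibliography}{9}

\bibitem{ACD}
Alspach, Chen and Dean, 2010.

\bibitem{AZ}
Alspach and Zhang, 1989.

\bibitem{talk}
\emph{Hamiltonian Cycles In Some Easy Cayley Graphs},
\texttt{https://\allowbreak deductivepress.\allowbreak netlify.\allowbreak app/\allowbreak dmorris/\allowbreak talks/\allowbreak HamCyc-Easy-UCLA-2-2015.pdf}.

\end{thebibliography}
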